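\title{Optimal maps for the cost that counts displacements longer than one}

\begin{abstract}
Moving a unit of mass from $x$ to $y$ costs nothing if $|x-y|\le 1$ and costs $1$ if $|x-y|>1$. We prove that if $\mu,\nu$ are finite compactly supported Borel measures on $\mathbb R^n$ of equal mass and $\mu$ is absolutely continuous, then some optimal transport plan for this cost is induced by a Borel map. This confirms a conjecture from \cite{SR}. Among all ways to match as much mass as possible within distance one, we select one of least quadratic cost; this partial plan is a map, it is the identity wherever matched and unmatched mass overlap, and it can therefore be turned into a map that transports all of $\mu$. The unit ball may be replaced by any strictly convex body, with a weaker hypothesis on $\mu$, and by any compact convex set of positive dimension having at most countably many faces of dimension at least one. Two examples show that the hypotheses cannot simply be dropped.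
\end{abstract}

\section{The question and the results}

Let $\mu,\nu$ be finite Borel measures on $\mathbb R^n$ with the same total mass $M$, and let $\Pi(\mu,\nu)$ be the set of transport plans, that is, of Borel measures on $\mathbb R^n\times\mathbb R^n$ with marginals $\mu$ and $\nu$. Consider the cost
\[
c_{01}(x,y)=\begin{cases}1,&|x-y|>1,\\ 0,&|x-y|\le 1.\end{cases}
\]
Then $\int c_{01}\,d\pi$ is the amount of mass that the plan $\pi$ moves farther than distance one. A plan minimizing this quantity over $\Pi(\mu,\nu)$ is called a Kantorovich solution; one exists because $c_{01}$ is lower semicontinuous. In general a plan splits the mass at a point $x$ and sends it to several destinations. The problem posed in \cite{SR} asks whether splitting can be avoided: it conjectures that some Kantorovich solution has the form $(Id\times T)_\#\mu$, with $T$ a Borel map such that $T_\#\mu=\nu$.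

Some assumption on $\mu$ is unavoidable. If $\mu$ is a unit mass at $0$ and $\nu$ consists of two atoms of mass $\frac12$, no map pushes $\mu$ to $\nu$ at all. We exclude this by taking $\mu$ absolutely continuous with respect to Lebesgue measure $\mathcal L^n$. The cost $c_{01}$ is constant on each of the two regions $|x-y|\le1$ and $|x-y|>1$, so it often has many minimizers, and one cannot expect all of them to be maps. Two one-dimensional examples show what can go wrong with a given minimizer.

\begin{example}\label{ex:split}
Let $\mu=\mathcal L^1|_{[0,1]}$ and $\nu=\frac12\mathcal L^1|_{[-1/2,3/2]}$. Sending half of the mass at each $x$ to $x-\frac12$ and half to $x+\frac12$ gives a plan of cost $0$ that is not a map. The increasing map $T(x)=2x-\frac12$ pushes $\mu$ to $\nu$ and satisfies $|T(x)-x|=|x-\frac12|\le\frac12$, so it has cost $0$ too.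
\end{example}

\begin{example}\label{ex:mix}
Let $\mu=\mathcal L^1|_{[0,1]}$ and $\nu=\frac12\mathcal L^1|_{[0,1]}+\frac12\delta_{10}$. Half of the mass must travel far. One optimal plan leaves half of the mass at each $x$ in place and sends the other half to $10$. The mass that moves little is moved by a map (the identity), but at every $x$ it is mixed with mass that moves far. The map $T(x)=2x$ on $[0,\frac12)$, $T(x)=10$ on $[\frac12,1]$ has the same cost $\frac12$.
\end{example}

In both examples the room inside the unit ball lets us rearrange, and this suggests that the answer is yes.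

\begin{theorem}\label{thm:main}
Let $\mu,\nu$ be finite compactly supported Borel measures of equal mass on $\mathbb R^n$, with $\mu\ll\mathcal L^n$. Then there is a Borel map $T$ with $T_\#\mu=\nu$ such that $(Id\times T)_\#\mu$ minimizes $\int c_{01}\,d\pi$ over $\Pi(\mu,\nu)$.
\end{theorem}

How much room is needed? For a nonempty compact convex set $K\subset\mathbb R^n$ put
\[
D_K=\{(x,y):y-x\in K\},\qquad c_K=1-1_{D_K},
\]
so that $c_{01}=c_K$ for the closed unit ball $K$. We say that \emph{Monge holds} for $(K,\mu,\nu)$ if some minimizer of $\int c_K\,d\pi$ over $\Pi(\mu,\nu)$ has the form $(Id\times T)_\#\mu$ with $T$ Borel. From now on $\mu$ and $\nu$ are finite Borel measures of equal mass; their supports need not be compact.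

A \emph{Lipschitz graph} is a set $\{z+g(z)e:z\in e^\perp\}$ with $|e|=1$ and $g:e^\perp\to\mathbb R$ Lipschitz; for $n=1$ it is a single point. A Lipschitz graph meets each line parallel to $e$ once, so by Fubini every $\mu\ll\mathcal L^n$ vanishes on it. We call $K$ strictly convex if the midpoint of any two distinct points of $K$ lies in its interior.

\begin{theorem}\label{thm:strict}
Let $K$ be compact and strictly convex with nonempty interior, and let $\mu$ vanish on every Lipschitz graph. Then Monge holds for $(K,\mu,\nu)$ for every $\nu$. In particular, for $n=1$ and $c_{01}$ it suffices that $\mu$ has no atoms.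
\end{theorem}

Theorem~\ref{thm:main} is contained in the special case in which $K$ is the closed unit ball and $\mu\ll\mathcal L^n$. (The ball is strictly convex: if $|v|,|w|\le1$ and $v\ne w$, then $|\frac{v+w}2|^2=\frac{|v|^2+|w|^2}2-|\frac{v-w}2|^2<1$.) When $K$ has flat pieces, faces enter. We recall that a \emph{face} of a convex set $F$ is a convex subset $F'\subset F$ such that, whenever an interior point of a segment in $F$ lies in $F'$, both endpoints of the segment lie in $F'$. In particular $F$ is a face of itself.

\begin{theorem}\label{thm:faces}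
Let $\mu\ll\mathcal L^n$, let $\nu$ be arbitrary, and let $K$ be compact and convex with $\dim K\ge1$ and with at most countably many faces of dimension at least $1$. Then Monge holds for $(K,\mu,\nu)$.
\end{theorem}

This covers every polytope that is not a point (for example the balls of $\ell^1$ and $\ell^\infty$), every strictly convex body, and every compact convex set of dimension $1$ or $2$ (see Section~\ref{sec:limits}).

\begin{proposition}\label{prop:limits}
\textup{(i)} If $K=\{w\}$, Monge fails for some compactly supported $\mu,\nu\ll\mathcal L^n$.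

\textup{(ii)} For $n\ge2$ and $c_{01}$, it does not suffice that $\mu$ is atomless.
\end{proposition}

\begin{corollary}\label{cor:plane}
Let $n\le2$ and let $K\subset\mathbb R^n$ be nonempty, compact and convex. Monge holds for all $\mu\ll\mathcal L^n$ and all $\nu$ if and only if $K$ is not a single point.
\end{corollary}

\noindent\textbf{Strategy.} Minimizing $\int c_K\,d\pi$ means maximizing the mass moved by displacements in $K$. Among all partial plans that achieve this maximum we take one, $\gamma$, of least quadratic cost. The tie-breaker $|x-y|^2$ has two tasks, matching the two examples: it prevents $\gamma$ from splitting mass, and it forces $\gamma$ to be the identity wherever a point is only partly used by $\gamma$. On that overlap we may rearrange the mass by tiny displacements and thus unmix it, as in Example~\ref{ex:mix}. Section~\ref{sec:partial} shows that these properties suffice. Section~\ref{sec:one} illustrates the first of them on the line. Section~\ref{sec:strict} proves Theorem~\ref{thm:strict}, Section~\ref{sec:faces} proves Theorem~\ref{thm:faces}, and Section~\ref{sec:limits}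 treats Proposition~\ref{prop:limits} and Corollary~\ref{cor:plane}.

\medskip
\noindent\textbf{Conventions.} Apart from Lebesgue and Hausdorff measures, measures are finite nonnegative Borel measures, and $\gamma|_X$ is the restriction of $\gamma$ to $X$. A measure is \emph{carried by} a Borel set if the complement has measure zero. We write $p_1,p_2$ for the projections of $\mathbb R^n\times\mathbb R^n$ and $p_1\gamma,p_2\gamma$ for the marginals of $\gamma$. $\operatorname{spt}$ denotes the support, and $B(a,r)$ is the open ball. A set is $\sigma$-compact if it is a countable union of compact sets. In $\mathbb R^N$ open and closed sets are $\sigma$-compact, finite intersections and continuous images of $\sigma$-compact sets are $\sigma$-compact, and $\sigma$-compact sets are Borel.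

\section{Partial plans and how to complete them}\label{sec:partial}

Replacing $K$ by $K-k_0$ and $\nu$ by its translate by $-k_0$ changes nothing in the problem: a map $T$ for the new data corresponds to $T+k_0$ for the old. So we may and do assume $0\in\operatorname{relint}K$; staying put is then allowed. Write $D=D_K$, a closed set.

\subsection{Maximal matching and the tie-breaker}

Let $G$ be the set of measures $\gamma$ on $\mathbb R^n\times\mathbb R^n$ with $p_1\gamma\le\mu$, $p_2\gamma\le\nu$ and $\gamma(D^c)=0$.

\begin{lemma}\label{lem:compact}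
$G$ is compact for weak convergence (against bounded continuous functions). Hence $m:=\max_{\gamma\in G}\gamma(\mathbb R^n\times\mathbb R^n)$ exists, and among the $\gamma\in G$ of mass $m$ there is one minimizing $\int|x-y|^2\,d\gamma$.
\end{lemma}

\begin{proof}
The masses are at most $M$. Given $\varepsilon>0$, choose compact $C_1,C_2$ with $\mu(C_1^c)<\varepsilon$ and $\nu(C_2^c)<\varepsilon$; then $\gamma((C_1\times C_2)^c)<2\varepsilon$ for all $\gamma\in G$. So $G$ is tight and, by Prokhorov's theorem, relatively compact. It is closed: the inequality $p_1\gamma\le\mu$ means $\int\varphi(x)\,d\gamma\le\int\varphi\,d\mu$ for all bounded continuous $\varphi\ge0$, similarly for $p_2\gamma\le\nu$, and $\gamma(D^c)\le\liminf\gamma_k(D^c)=0$ for a weak limit $\gamma$ of $\gamma_k\in G$ because $D^c$ is open. Mass is weakly continuous, so $m$ is attained on a nonempty compact set. On $G$ the functional $\int|x-y|^2\,d\gamma$ equals $\int\min(|x-y|^2,\max_{w\in K}|w|^2)\,d\gamma$, which is weakly continuous, so it attains its minimum on that set.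
\end{proof}

From here on $\gamma$ is a minimizer as in Lemma~\ref{lem:compact}, and
\[
\mu_0=p_1\gamma,\qquad \nu_0=p_2\gamma,\qquad \rho=\mu-\mu_0\ge0 .
\]
Thus $\mu_0$ is the matched and $\rho$ the unmatched part of $\mu$. For $\pi\in\Pi(\mu,\nu)$ the restriction $\pi|_D$ belongs to $G$, so
\begin{equation}\label{eq:lower}
\int c_K\,d\pi=M-\pi(D)\ \ge\ M-m .
\end{equation}
It therefore suffices to find a Borel $T$ with $T_\#\mu=\nu$ and $\mu\{x:T(x)-x\notin K\}\le M-m$.

\subsection{A criterion}

We need two standard facts on atomless measures.

\begin{lemma}\label{lem:atomless}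
Let $\alpha$ be a finite atomless Borel measure on $\mathbb R^n$.

\textup{(a)} For every Borel measure $\beta$ on $\mathbb R^n$ of the same mass there is a Borel map $T$ with $T_\#\alpha=\beta$.

\textup{(b)} For Borel $A$ and $0\le t\le\alpha(A)$ there is a Borel $A'\subset A$ with $\alpha(A')=t$.
\end{lemma}

\begin{proof}
(a) If the mass is $0$, any Borel map will do. Otherwise normalize: by the isomorphism theorem for atomless Borel measures \cite[Thm 17.41]{Kechris} $\alpha$ is isomorphic to Lebesgue measure on $[0,1]$, and every Borel probability measure on a Polish space is a Borel image of the latter. (b) Apply (a) to $\alpha|_A$ and to Lebesgue measure on a segment of length $\alpha(A)$, identified with $[0,\alpha(A)]$, to get a map $f$; put $A'=A\cap f^{-1}([0,t])$.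
\end{proof}

The next lemma completes $\gamma$ to a map. Outside a set $R$ carrying $\rho$ all mass is matched, and we use the map $T_0$ that induces $\gamma$. Inside $R$ we reserve a set $S'$ that takes over the work of $\mu_0|_R$, and send the rest wherever mass is still missing.

\begin{lemma}\label{lem:assembly}
Let $\mu$ be atomless. Suppose there are a Borel set $R$ carrying $\rho$ and a Borel map $T_0:\mathbb R^n\to\mathbb R^n$ such that
\begin{enumerate}
\item[\textup{(i)}] $\gamma=(Id\times T_0)_\#\mu_0$;
\item[\textup{(ii)}] $T_0(x)=x$ for $\mu_0$-a.e.\ $x\in R$;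
\item[\textup{(iii)}] there are a Borel set $S'\subset R$ and a Borel map $T':S'\to\mathbb R^n$ with $T'_\#(\mu|_{S'})=\mu_0|_R$ and $T'(x)-x\in K$ for $\mu$-a.e.\ $x\in S'$.
\end{enumerate}
Then Monge holds for $(K,\mu,\nu)$.
\end{lemma}

\begin{proof}
Let $A=\mathbb R^n\setminus R$ and $B=R\setminus S'$. Since $\rho(A)=0$, we have $\mu|_A=\mu_0|_A$. By (i), $(T_0)_\#(\mu|_A)=p_2(\gamma|_{A\times\mathbb R^n})$, and $T_0(x)-x\in K$ for $\mu$-a.e.\ $x\in A$ because $\gamma(D^c)=0$. By (i) and (ii), $p_2(\gamma|_{R\times\mathbb R^n})=\mu_0|_R$. By (iii), $\mu(S')=\mu_0(R)$, so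
\[
\mu(B)=M-\mu_0(A)-\mu_0(R)=M-m=(\nu-\nu_0)(\mathbb R^n),
\]
and Lemma~\ref{lem:atomless}(a) gives a Borel $T_\infty$ with $(T_\infty)_\#(\mu|_B)=\nu-\nu_0$. Let $T=T_0$ on $A$, $T=T'$ on $S'$ and $T=T_\infty$ on $B$. Then
\[
T_\#\mu=p_2(\gamma|_{A\times\mathbb R^n})+\mu_0|_R+(\nu-\nu_0)=\nu_0+(\nu-\nu_0)=\nu ,
\]
and $T(x)-x\in K$ for $\mu$-a.e.\ $x\notin B$. So $\int c_K(x,T(x))\,d\mu\le\mu(B)=M-m$, and $(Id\times T)_\#\mu$ is a minimizer by \eqref{eq:lower}.
\end{proof}

\section{The swap on the line}\label{sec:one}

Condition (i) of Lemma~\ref{lem:assembly} is the heart of the matter. We illustrate why it holds for $n=1$ and $K=[-1,1]$.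

Suppose a point $x$ is split: $(x,y_0)$ and $(x,y_1)$ both lie in $\operatorname{spt}\gamma$, with $y_1<y_0$. Both targets lie in $[x-1,x+1]$. Suppose also that a point $x'=x+s$ with $s>0$ is sent close to $y_1$, say $(x',y')\in\operatorname{spt}\gamma$ with $y'<y_0$. Then the moves $x\to y_0$ and $x'\to y'$ cross. We replace them by $x'\to y_0$ and $x\to y'$. These are allowed, with strict inequalities:
\[
-1\le y'-x'<y_0-x'=(y_0-x)-s<1,\qquad -1<(y'-x')+s=y'-x<y_0-x\le1 .
\]
The quadratic cost changes by
\[
|x'-y_0|^2+|x-y'|^2-|x-y_0|^2-|x'-y'|^2=2(x'-x)(y'-y_0)<0 .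
\]
So the swap keeps all displacements in $K$ and lowers the tie-breaker, and $\gamma$ was not minimal. (Points stand for small amounts of mass nearby; the strict inequalities make this harmless, as carried out in Lemma~\ref{lem:graph}.)

Where does $x'$ come from? Take a closed interval $B\ni y_1$ with rational endpoints, all of whose points are less than $y_0$, and let $E$ be the set of points that $\operatorname{spt}\gamma$ links to $B$. This is a compact set containing $x$, and we need a point of $E$ to the right of $x$. The points of $E$ at which $E$ does not accumulate from the right are left endpoints of disjoint gaps of $E$, hence countably many. As there are only countably many intervals $B$, all these exceptional points together form a countable set, and an atomless $\mu$ does not see it.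

In higher dimension both steps need care. We choose $x'=x+su$ with $u$ close to $d=y_0-y_1$, and there is no order to guarantee that the swapped displacements stay in $K$. Strict convexity replaces it. Write $w_i=y_i-x$, and let $w'=y'-x'$ be the displacement of the second point, which is close to $w_1$. The swap replaces the displacements $w_0,w'$ by $w_0-su$ and $w'+su$, where $u\approx d=w_0-w_1$. So the two displacements move toward each other, nearly along a chord of $K$, and hence into the interior of $K$ (Figure~\ref{fig:swap}, left).

\begin{figure}[ht]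
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0) circle (1.5);
\draw[dashed] (1.149,0.964)--(-1.410,0.513);
\draw[very thick,->] (1.149,0.964)--(0.432,0.838);
\draw[very thick,->] (-1.410,0.513)--(-0.693,0.639);
\fill (1.149,0.964) circle (1.5pt) node[right] {$w_0$};
\fill (-1.410,0.513) circle (1.5pt) node[left] {$w_1$};
\fill (-0.130,0.739) circle (1.5pt) node[below] {$b$};
\node at (0,-0.8) {$K$};
\draw (4,-1.2)--(7,-1.2)--(5.2,1.4)--cycle;
\draw[very thick,->] (4,-1.2)--(4.49,-0.897);
\draw[very thick,->] (7,-1.2)--(6.44,-0.897);
\draw[very thick,->] (5.2,1.4)--(5.27,0.793);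
\fill (4,-1.2) circle (1.5pt) node[left] {$w_1$};
\fill (7,-1.2) circle (1.5pt) node[right] {$w_2$};
\fill (5.2,1.4) circle (1.5pt) node[above] {$w_3$};
\fill (5.4,-0.333) circle (1.5pt) node[below] {$b$};
\end{tikzpicture}
\caption{Displacements in $K$ before and after reassigning targets (up to small errors). Left: a swap moves two displacements toward each other, toward their midpoint $b$; if $K$ is strictly convex they enter its interior. Right: in a triangle the midpoint of two vertices is a boundary point, but a cyclic reassignment of three targets moves all three displacements toward their barycenter $b$, which is an interior point.}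
\label{fig:swap}
\end{figure}

\section{Strictly convex bodies}\label{sec:strict}

In this section $K$ and $\mu$ are as in Theorem~\ref{thm:strict}, with $0\in\operatorname{int}K$ after translation. Fix $\delta>0$ with $B(0,\delta)\subset K$. We use repeatedly that $(1-t)k+tk'\in\operatorname{int}K$ if $k\in K$, $k'\in\operatorname{int}K$ and $0<t\le1$. Since every point lies in a Lipschitz graph, $\mu$ is atomless. Put
\[
\Gamma=\operatorname{spt}\gamma\subset D,\qquad R=\operatorname{spt}\rho ;
\]
both are closed. If $C$ is compact, then $\Gamma\cap(\mathbb R^n\times C)$ is compact, because $y\in C$ and $y-x\in K$ bound $x$.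

\subsection{Points accessible from all directions}

For $d\neq0$ and $\eta,s_0>0$ put
\[
C(x;d,\eta,s_0)=\{x+su:\ 0<s<s_0,\ |u-d|<\eta\},
\]
a truncated cone of directions around $d$. We call $x\in E$ a \emph{cone point} of $E$ if $E\cap C(x;d,\eta,s_0)\ne\emptyset$ for all $d\ne0$ and $\eta,s_0>0$. For $n=1$ this means that $E$ accumulates at $x$ from both sides. A Lebesgue density point $x$ of $E$ is a cone point: the ball $B(x+sd,\eta s)$ is contained in $C(x;d,\eta,s_0)$ for $s<s_0$, and it is a fixed fraction of $B(x,(|d|+\eta)s)$, so it meets $E$ for all small $s>0$. Hence for $\mu\ll\mathcal L^n$ the next lemma, in its use below, can be replaced by Lebesgue's density theorem.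

\begin{lemma}\label{lem:cone}
Let $E\subset\mathbb R^n$ be closed. The points of $E$ that are not cone points of $E$ lie in a countable union of Lipschitz graphs.
\end{lemma}

\begin{proof}
Every $C(x;d,\eta,s_0)$ contains some $C(x;d',\eta',s_0')$ with rational $d',\eta',s_0'$ and $0<\eta'<|d'|$: take $d'\ne0$ with $|d-d'|<\eta$, then $0<\eta'<\min(|d'|,\eta-|d-d'|)$ and $0<s_0'\le s_0$. So it suffices to fix $d,\eta,s_0$ with $0<\eta<|d|$ and cover
\[
Z=\{x\in E:\ E\cap C(x;d,\eta,s_0)=\emptyset\}.
\]
Let $e=d/|d|$ and $\sigma=s_0|d|$. Choose $\theta\in(0,\frac\pi2)$ so small that $|f|=1$ and $f\cdot e\ge\cos\theta$ imply $|d||f-e|<\eta$. If $0<|v|<\sigma$ and $v\cdot e\ge|v|\cos\theta$, then $s=|v|/|d|<s_0$ and $u=v/s$ satisfies $|u-d|=|d|\,\big|\frac v{|v|}-e\big|<\eta$, so $x+v\in C(x;d,\eta,s_0)$.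

Split $Z$ into countably many pieces $Z'$ of diameter less than $\sigma$. Let $x,x'\in Z'$ be distinct and $v=x'-x$. If $v\cdot e\ge|v|\cos\theta$, then $x'\in E\cap C(x;d,\eta,s_0)$; if $-v\cdot e\ge|v|\cos\theta$, then $x\in E\cap C(x';d,\eta,s_0)$. Both are impossible, so $|v\cdot e|<|v|\cos\theta$, and hence $|v\cdot e|<\cot\theta\,|v-(v\cdot e)e|$. Thus $Z'$ is the graph of a function with Lipschitz constant $\cot\theta$ over a subset of $e^\perp$, and by McShane's theorem the function extends to a Lipschitz function on $e^\perp$.
\end{proof}

\begin{lemma}\label{lem:N}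
There is a Borel set $N$ with $\mu(N)=0$ such that for all $x\notin N$ and all $d\ne0$, $\eta,s_0,r>0$:

\textup{(a)} if $(x,y)\in\Gamma$, there is $(x',y')\in\Gamma$ with $x'\in C(x;d,\eta,s_0)$ and $|y'-y|<r$;

\textup{(b)} if $x\in R$, then $R\cap C(x;d,\eta,s_0)\ne\emptyset$.
\end{lemma}

\begin{proof}
Let $B_1,B_2,\dots$ enumerate the closed balls with rational centers and positive rational radii. Put $E_0=R$ and $E_k=p_1(\Gamma\cap(\mathbb R^n\times B_k))$ for $k\ge1$; the latter are compact. Let $N$ be the union of the countably many Lipschitz graphs that Lemma~\ref{lem:cone} provides for $E_0,E_1,\dots$. Lipschitz graphs are closed, so $N$ is Borel, and $\mu(N)=0$ by hypothesis. A point of $E_k\setminus N$ is a cone point of $E_k$. This is (b) for $k=0$. For (a) choose $k$ with $y\in B_k\subset B(y,r)$. Then $x\in E_k\setminus N$, so some $x'\in E_k$ lies in $C(x;d,\eta,s_0)$, and by definition of $E_k$ there is $y'\in B_k$ with $(x',y')\in\Gamma$.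
\end{proof}

\subsection{The tie-breaker forbids splitting}

\begin{lemma}\label{lem:graph}
If $x\notin N$ and $(x,y_0),(x,y_1)\in\Gamma$, then $y_0=y_1$.
\end{lemma}

\begin{proof}
Suppose $y_0\neq y_1$. Put $w_i=y_i-x\in K$, $d=w_0-w_1=y_0-y_1\ne0$ and $b=\frac12(w_0+w_1)$. By strict convexity there is $\kappa>0$ with $B(b,\kappa)\subset\operatorname{int}K$. Choose $\eta,r,s_0>0$ so small that $\eta<|d|$, $s_0<\frac12$ and
\[
r+s_0(|d|+\eta)+\tfrac\eta2<\kappa,\qquad -|d|^2+\eta|d|+(|d|+\eta)r<0 .
\]
Lemma~\ref{lem:N}(a) at $(x,y_1)$ gives $(x',y')\in\Gamma$ with $x'=x+su$, $0<s<s_0$, $|u-d|<\eta$ and $|y'-y_1|<r$. Put $w'=y'-x'\in K$; then $|w'-w_1|\le|y'-y_1|+|x'-x|<r+s_0(|d|+\eta)$.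

\emph{The swapped displacements lie in $\operatorname{int}K$.} We have
\begin{align*}
y_0-x'&=w_0-su=(1-2s)w_0+2s\big(w_0-\tfrac u2\big), & w_0-\tfrac u2&=b+\tfrac{d-u}2\in B(b,\kappa),\\
y'-x&=w'+su=(1-2s)w'+2s\big(w'+\tfrac u2\big), & w'+\tfrac u2&=b+(w'-w_1)+\tfrac{u-d}2\in B(b,\kappa).
\end{align*}

\emph{The swap lowers the cost.} Since $y'-y_0=-d+(y'-y_1)$ and $-u\cdot d=-|d|^2+(d-u)\cdot d$,
\[
(x'-x)\cdot(y'-y_0)=s\,u\cdot\big(-d+(y'-y_1)\big)\le s\big(-|d|^2+\eta|d|+(|d|+\eta)r\big)<0 .
\]

\emph{From points to mass.} Since $|u-d|<\eta<|d|$, we have $u\neq0$ and $x'\ne x$. By continuity there are open neighborhoods $U_0\ni x$, $V_0\ni y_0$, $U_1\ni x'$, $V_1\ni y'$ with $U_0\cap U_1=\emptyset$ such that for all $(a,c)\in U_0\times V_0$ and $(a',c')\in U_1\times V_1$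
\[
c-a'\in K,\qquad c'-a\in K,\qquad (a'-a)\cdot(c'-c)<0 .
\]
Since $(x,y_0)$ and $(x',y')$ lie in $\operatorname{spt}\gamma$, $t:=\min_i\gamma(U_i\times V_i)>0$. Let $\gamma_i=\frac t{\gamma(U_i\times V_i)}\gamma|_{U_i\times V_i}$. These have mass $t$, and $\gamma_0+\gamma_1\le\gamma$ because $U_0\cap U_1=\emptyset$. Define
\[
\tilde\gamma=\gamma-\gamma_0-\gamma_1+\tfrac1t\big(p_1\gamma_0\otimes p_2\gamma_1+p_1\gamma_1\otimes p_2\gamma_0\big).
\]
Then $\tilde\gamma\ge0$ has the same marginals as $\gamma$ and is carried by $D$, so it belongs to $G$ and has mass $m$. But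
\begin{multline*}
\int|x-y|^2d\tilde\gamma-\int|x-y|^2d\gamma\\
=\frac1t\iint\big[|a-c'|^2+|a'-c|^2-|a-c|^2-|a'-c'|^2\big]\,d\gamma_0(a,c)\,d\gamma_1(a',c'),
\end{multline*}
and the bracket equals $2(a'-a)\cdot(c'-c)<0$. This contradicts the minimality of $\gamma$.
\end{proof}

\subsection{Partly matched points stay put}

If $x$ lies in the overlap of matched and unmatched mass and is sent to $y\ne x$, then some unmatched point $x'$ is closer to $y$. Using $x'$ in place of $x$ is cheaper. This is where the tie-breaker must decrease as one moves toward the target.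

\begin{lemma}\label{lem:stay}
If $x\notin N$, $x\in R$ and $(x,y)\in\Gamma$, then $y=x$.
\end{lemma}

\begin{proof}
Suppose $w=y-x\ne0$. Let $0<\eta<\min(\delta,|w|)$. Lemma~\ref{lem:N}(b) with $d=w$ and $s_0=1$ gives $x'=x+su\in R$ with $0<s<1$ and $|u-w|<\eta$. Then
\[
y-x'=(1-s)w+s(w-u)\in\operatorname{int}K,\qquad |y-x'|\le(1-s)|w|+s\eta<|w|,
\]
the former because $w-u\in B(0,\delta)\subset\operatorname{int}K$. By continuity there are open $U_0\ni x$, $V_0\ni y$, $U_1\ni x'$ with $c-a'\in K$ and $|c-a'|<|c-a|$ for all $(a,c)\in U_0\times V_0$ and $a'\in U_1$. Let $t=\min(\gamma(U_0\times V_0),\rho(U_1))$, which is positive since $(x,y)\in\operatorname{spt}\gamma$ and $x'\in\operatorname{spt}\rho$, and put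
\[
\gamma_0=\tfrac t{\gamma(U_0\times V_0)}\gamma|_{U_0\times V_0},\qquad \rho_1=\tfrac t{\rho(U_1)}\rho|_{U_1},\qquad
\tilde\gamma=\gamma-\gamma_0+\tfrac1t\,\rho_1\otimes p_2\gamma_0 .
\]
Then $\tilde\gamma\ge0$ has mass $m$ and is carried by $D$, $p_2\tilde\gamma=\nu_0$, and $p_1\tilde\gamma=\mu_0-p_1\gamma_0+\rho_1\le\mu_0+\rho=\mu$. So $\tilde\gamma\in G$. The quadratic cost of $\tilde\gamma$ minus that of $\gamma$ is $\frac1t\iint(|c-a'|^2-|c-a|^2)\,d\gamma_0(a,c)\,d\rho_1(a')<0$, a contradiction.
\end{proof}

\subsection{Unmixing, and the end of the proof}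

\begin{lemma}\label{lem:unmix}
Let $\alpha\le\lambda$ be measures carried by a Borel set $S\subset\mathbb R^n$, with $\lambda$ atomless. There are a Borel $S'\subset S$ and a Borel $T':S'\to\mathbb R^n$ with $T'_\#(\lambda|_{S'})=\alpha$ and $|T'(x)-x|<\delta$ for $\lambda$-a.e.\ $x\in S'$.
\end{lemma}

\begin{proof}
Partition $\mathbb R^n$ into countably many half-open cubes $Q_i$ of diameter less than $\delta$. Since $\alpha(Q_i)\le\lambda(S\cap Q_i)$, Lemma~\ref{lem:atomless}(b) gives Borel $A_i\subset S\cap Q_i$ with $\lambda(A_i)=\alpha(Q_i)$, and part (a) gives Borel maps $T_i$ with $(T_i)_\#(\lambda|_{A_i})=\alpha|_{Q_i}$. For $\lambda$-a.e.\ $x\in A_i$ both $x$ and $T_i(x)$ lie in $Q_i$. Put $S'=\bigcup_iA_i$ and $T'=T_i$ on $A_i$.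
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strict}]
We verify the hypotheses of Lemma~\ref{lem:assembly} for $R=\operatorname{spt}\rho$. Let $P'=p_1(\Gamma)\setminus N$. This is Borel, as $p_1(\Gamma)$ is $\sigma$-compact. By Lemma~\ref{lem:graph}, $\Gamma\cap(P'\times\mathbb R^n)$ is the graph of a map $T_0:P'\to\mathbb R^n$. It is Borel: for closed $C$ the set $T_0^{-1}(C)=P'\cap p_1(\Gamma\cap(\mathbb R^n\times C))$ is the intersection of $P'$ with a $\sigma$-compact set. Extend $T_0$ by the identity to $\mathbb R^n$. Since $\mu_0(N)\le\mu(N)=0$, $\mu_0$ is carried by $P'$, and (i) holds. Lemma~\ref{lem:stay} gives $T_0(x)=x$ on $P'\cap R$, which is (ii). Lemma~\ref{lem:unmix} with $S=R$, $\lambda=\mu|_R$ and $\alpha=\mu_0|_R$ gives (iii), because $B(0,\delta)\subset K$. So Monge holds. For $n=1$ Lipschitz graphs are points, which gives the last statement of the theorem.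
\end{proof}

This also proves Theorem~\ref{thm:main}.

\section{Convex sets with flat faces}\label{sec:faces}

\subsection{What changes}

Let $K=[-1,1]^2$ and suppose $x$ is sent with displacements $w_0=(1,1)$ and $w_1=(1,-1)$. The midpoint is on the boundary. Let $x'=x+su$ with $u\approx(0,2)$. If the first coordinate $u_1$ of $u$ is negative, then $y_0-x'=w_0-su$ has first coordinate $1-su_1>1$ and the swap is forbidden. If $u_1>0$, the other new displacement $w'+su$ may leave $K$. We can rely on the swap only if $x'-x$ is parallel to the edge. But even then the new displacements may be boundary points of $K$, and nearby points may violate the constraint. So we can no longer pass from points of $\operatorname{spt}\gamma$ to open neighborhoods. We need statements about exact points, and these come from cyclical monotonicity, together with density points of the relevant sets in directions parallel to a face.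

A second change is visible when $K$ is a triangle and $x$ is sent with displacements at all three vertices: each pair has its midpoint on the boundary, but the barycenter of all three is interior. We therefore use cycles of arbitrary length instead of swaps (Figure~\ref{fig:swap}, right). We need the following facts.

\medskip
\noindent\textbf{Cyclical monotonicity.} Let $X,Y$ be Polish and let $c:X\times Y\to[0,\infty]$ be lower semicontinuous. Every optimal plan of finite cost is carried by a Borel set $\Gamma$ that is $c$-cyclically monotone, i.e.
\[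
\sum_{i=1}^qc(x_i,y_i)\le\sum_{i=1}^qc(x_{i+1},y_i)\qquad\text{for }(x_1,y_1),\dots,(x_q,y_q)\in\Gamma,\quad x_{q+1}=x_1;
\]
see \cite[Thm 3.2]{AP}, and \cite[Thm 1.a]{BGMS} for Borel $c$. Subsets of $c$-cyclically monotone sets are $c$-cyclically monotone, so by inner regularity we may take $\Gamma$ $\sigma$-compact with $c<\infty$ on $\Gamma$.

\medskip
\noindent\textbf{Density along a subspace.} Let $L\ne\{0\}$ be a linear subspace, $k=\dim L$, and let $B_L(a,r)$ denote open balls in $L$. A point $x$ of a Borel set $E$ is an \emph{$L$-density point} of $E$ if it is a density point of $E\cap(x+L)$ in $x+L$ with respect to $k$-dimensional Lebesgue measure. The points of $E$ that are not $L$-density points of $E$ form a Borel $\mathcal L^n$-null set. It is Borel, because $\mathcal H^k(E\cap(x+B_L(0,r)))$ is Borel in $x$ and continuous in $r$. It meets each fiber $z+L$ in a set of $k$-dimensional measure zero, by Lebesgue's theorem, so Fubini applies. If $x$ is an $L$-density point of $E$, then for every $a\in L$ and $\eta>0$ the set $E$ meets $x+B_L(sa,\eta s)$ for all small $s>0$, since this ball is a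 fixed fraction of $x+B_L(0,(|a|+\eta)s)$.

\medskip
\noindent\textbf{Faces.} Let $F$ be compact and convex. If $H$ is a hyperplane supporting $F$ with $F\not\subset H$, then $F\cap H$ is a closed face of $F$ (a linear function on a segment in $F$ that attains its maximum over $F$ at an interior point of the segment is constant on the segment), and $\dim(F\cap H)<\dim F$; we call such a set a \emph{proper exposed face}. A face of a face of $F$ is a face of $F$. A nonempty convex subset of $F$ disjoint from $\operatorname{relint}F$ lies in a proper exposed face \cite[Thm 11.6]{Rock}.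

\medskip
\noindent\textbf{$F$-optimality.} Let $F$ be nonempty, compact and convex. We call a measure $\sigma$ on $\mathbb R^n\times\mathbb R^n$ \emph{$F$-optimal} if it is carried by $D_F=\{(x,y):y-x\in F\}$ and $\int|x-y|^2d\sigma\le\int|x-y|^2d\sigma'$ for every $\sigma'$ carried by $D_F$ with the same marginals. All these integrals are finite, as $|x-y|$ is bounded on $D_F$. If $\sigma$ is $F$-optimal, so is $\sigma|_{X\times\mathbb R^n}$ for every Borel $X$, as a better competitor could be inserted into $\sigma$. If an $F$-optimal $\sigma$ is carried by $D_{F'}$ with $F'\subset F$ nonempty, compact and convex, then $\sigma$ is $F'$-optimal, as there are fewer competitors. Finally, our partial plan $\gamma$ is $K$-optimal, since every competitor belongs to $G$ and has mass $m$.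

\subsection{Splitting only inside a proper face}

\begin{lemma}\label{lem:face}
Let $F$ be compact and convex with $\dim F\ge1$, and let $\sigma$ be $F$-optimal with $p_1\sigma\ll\mathcal L^n$. Then $\sigma$ is carried by a $\sigma$-compact $\Gamma\subset D_F$ such that for each $x$ the set $W_x=\{y-x:(x,y)\in\Gamma\}$ is empty, or a singleton, or contained in a proper exposed face of $F$.
\end{lemma}

\begin{proof}
The plan $\sigma$ is optimal between its marginals for the lower semicontinuous cost $c(x,y)=|x-y|^2$ if $y-x\in F$, $c=+\infty$ otherwise, and its cost is finite. Let $\Gamma$ be a $\sigma$-compact $c$-cyclically monotone set carrying $\sigma$ with $c<\infty$ on $\Gamma$, so $\Gamma\subset D_F$. Let $L=\operatorname{span}(F-F)\neq\{0\}$. With the balls $B_j$ from the proof of Lemma~\ref{lem:N}, let $E_j=p_1(\Gamma\cap(\mathbb R^n\times B_j))$, a $\sigma$-compact set, and let $N$ be the Borel $\mathcal L^n$-null set of points that lie in some $E_j$ without being $L$-density points of it.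

Let $x\notin N$ with $W_x$ containing at least two points, and suppose that $\operatorname{conv}W_x$ meets $\operatorname{relint}F$. Then there are distinct $w_1,\dots,w_q\in W_x$ with $q\ge2$ and a convex combination $p=\sum\alpha_iw_i\in\operatorname{relint}F$ (if $p$ is itself a point of $W_x$, add a second point with coefficient $0$). The barycenter
\[
b=\frac1q\sum_{i=1}^qw_i=\varepsilon p+\sum_{i=1}^q\Big(\frac1q-\varepsilon\alpha_i\Big)w_i\qquad(0<\varepsilon<\tfrac1q)
\]
is then also in $\operatorname{relint}F$. We want a cycle in which the displacements near $w_i$ change by about $s(b-w_i)$. This requires $x_i-x_{i+1}\approx s(b-w_i)$, which is consistent around the cycle because $\sum(b-w_i)=0$. So let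
\[
a_1=0,\qquad a_{i+1}=a_i-(b-w_i)\quad(1\le i\le q);
\]
all $a_i$ lie in $L$ and $a_{q+1}=a_1$. Let $\eta,r>0$. For each $i$ choose $j$ with $x+w_i\in B_j\subset B(x+w_i,r)$; then $x\in E_j\setminus N$ is an $L$-density point of $E_j$. Hence for all sufficiently small $s\in(0,1)$, depending on $\eta$ and $r$, there are $(x_i,y_i)\in\Gamma$, $i=1,\dots,q$, with
\[
x_i\in x+B_L(sa_i,\eta s),\qquad |y_i-(x+w_i)|<r .
\]
Put $x_{q+1}=x_1$, $w_i'=y_i-x_i\in F$ and $u_i=(x_i-x_{i+1})/s\in L$. Then
\[
|u_i-(b-w_i)|\le2\eta,\qquad |w_i'-w_i|\le r+s(|a_i|+\eta),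
\]
and
\[
y_i-x_{i+1}=w_i'+su_i=(1-s)w_i'+s(w_i'+u_i).
\]
The point $w_i'+u_i$ lies in $\operatorname{aff}F$, at distance at most $r+s(|a_i|+\eta)+2\eta$ from $b\in\operatorname{relint}F$. So for $\eta,r,s$ small it lies in $F$, and hence $y_i-x_{i+1}\in F$. Cyclical monotonicity gives $\sum|w_i'|^2\le\sum|w_i'+su_i|^2$, that is, after division by $s$,
\[
0\le2\sum_{i=1}^qw_i'\cdot u_i+s\sum_{i=1}^q|u_i|^2 .
\]
Letting $\eta,r\to0$, with $s\to0$ chosen accordingly, we obtain
\[
0\le2\sum_{i=1}^qw_i\cdot(b-w_i)=-2\sum_{i=1}^q|w_i-b|^2<0,
\]
a contradiction. So $\operatorname{conv}W_x$ is disjoint from $\operatorname{relint}F$ and lies in a proper exposed face.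

Finally, $\sigma(N\times\mathbb R^n)=p_1\sigma(N)=0$. Replace $\Gamma$ by a $\sigma$-compact subset of $\Gamma\setminus(N\times\mathbb R^n)$ that still carries $\sigma$. The asserted property of $W_x$ passes to subsets.
\end{proof}

\subsection{Descending through the faces}

Mass that is still split at $x$ now uses displacements in one face of smaller dimension. We sort the points $x$ by that face and repeat the argument there. Here countability of the faces is used: if uncountably many faces occurred, the classes could all be null, and the restrictions of $\sigma$ to them would say nothing.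

\begin{lemma}\label{lem:descent}
Let $F$ be a nonempty compact convex set with at most countably many faces of dimension at least $1$, and let $\sigma$ be $F$-optimal with $\lambda=p_1\sigma\ll\mathcal L^n$. Then $\sigma=(Id\times T)_\#\lambda$ for some Borel map $T$.
\end{lemma}

\begin{proof}
Induction on $\dim F$. If $F=\{w\}$, then $T(x)=x+w$. Let $\dim F\ge1$, take $\Gamma$ and $W_x$ from Lemma~\ref{lem:face}, and let $F_1,F_2,\dots$ be the proper exposed faces of $F$ of dimension at least $1$. If $W_x$ has at least two points, it lies in one of the $F_j$, since a face containing two points has dimension at least $1$. The sets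
\begin{gather*}
p_1(\Gamma),\qquad \{x:\#W_x\ge2\}=\{x:\exists\,y\ne y',\ (x,y),(x,y')\in\Gamma\},\\
\{x:W_x\not\subset F_j\}=p_1(\Gamma\cap\{y-x\notin F_j\})
\end{gather*}
are projections of $\sigma$-compact sets, hence $\sigma$-compact. So
\[
X_0=\{x:\#W_x=1\},\qquad X_j=\{x:\#W_x\ge2,\ W_x\subset F_j\}\setminus\bigcup_{1\le i<j}X_i\quad(j\ge1)
\]
are Borel. They are disjoint and cover $p_1(\Gamma)$, which carries $\lambda$.

Over $X_0$ the set $\Gamma$ is the graph of a map $T$, which is Borel because $T^{-1}(C)=X_0\cap p_1(\Gamma\cap(\mathbb R^n\times C))$ for closed $C$. For $j\ge1$, $\sigma|_{X_j\times\mathbb R^n}$ is carried by $D_{F_j}$, so it is $F_j$-optimal, and its first marginal $\lambda|_{X_j}$ is absolutely continuous. Moreover $\dim F_j<\dim F$, and the faces of $F_j$ are faces of $F$. By induction $\sigma|_{X_j\times\mathbb R^n}=(Id\times T)_\#(\lambda|_{X_j})$ with $T$ Borel on $X_j$. Gluing these maps, with $T=Id$ off $\bigcup_{j\ge0} X_j$, gives $\sigma=(Id\times T)_\#\lambda$.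
\end{proof}

\subsection{Unmixing along a line}

If $\dim K<n$, the cubes of Lemma~\ref{lem:unmix} are not available, and we may move mass only in directions parallel to $K$. One such direction suffices, and this is where $\dim K\ge1$ enters. In each cell of length $\delta$ of each line in this direction we keep an initial portion of the mass of $\lambda$, just enough to supply $\alpha$ there, and rearrange it monotonically within the cell.

\begin{lemma}\label{lem:lines}
Let $\alpha\le\lambda$ be measures carried by a Borel set $S\subset\mathbb R^n$, with $\lambda\ll\mathcal L^n$. Let $e$ be a unit vector and $\delta>0$. There are a Borel $S'\subset S$ and a Borel $T':S'\to\mathbb R^n$ with $T'_\#(\lambda|_{S'})=\alpha$ and $T'(x)-x\in[-\delta,\delta]e$ for all $x\in S'$.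
\end{lemma}

\begin{proof}
Let $0\le h\le g$ be Borel densities of $\alpha\le\lambda$ that vanish off $S$. Write $x=z+te$ with $z\in e^\perp$, and keep only the $z$ for which $g(z+\cdot\,e)$ is integrable; these form a Borel set of full measure in $e^\perp$, so the points $x$ that are discarded are $\lambda$-null and $\alpha$-null. For $i\in\mathbb Z$ and $t\in[i\delta,(i+1)\delta]$ put
\[
G_z(t)=\int_{i\delta}^tg(z+\tau e)\,d\tau,\qquad H_z(t)=\int_{i\delta}^th(z+\tau e)\,d\tau,\qquad \bar H_z=H_z((i+1)\delta)\le G_z((i+1)\delta),
\]
where the index $i$ is suppressed. Define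
\[
A_i=\{z+te\in S:\ i\delta\le t<(i+1)\delta,\ G_z(t)\le\bar H_z\},\qquad T'(z+te)=z+H_z^{-1}(G_z(t))\,e\ \text{ on }A_i,
\]
with $H_z^{-1}(p)=\min\{\tau\in[i\delta,(i+1)\delta]:H_z(\tau)\ge p\}$ for $0\le p\le\bar H_z$, and let $S'=\bigcup_iA_i$.

$G_z(t)$ and $H_z(t)$ are Borel in $(z,t)$, and $H_z^{-1}(p)\le\tau$ is equivalent to $H_z(\tau)\ge p$, so $S'$ and $T'$ are Borel. Points and images lie in the same closed cell of length $\delta$, so $T'(x)-x\in[-\delta,\delta]e$. Fix $z$ and $i$. The function $G_z$ is continuous and nondecreasing with $\int_{\{G_z\le p\}}g(z+te)\,dt=p$ for $0\le p\le G_z((i+1)\delta)$, and $g$ vanishes off $S$. So $G_z$ pushes the measure $1_{A_i}(z+te)\,g(z+te)\,dt$ to Lebesgue measure on $[0,\bar H_z]$. The map $H_z^{-1}$ pushes the latter to $h(z+te)\,dt$ on the cell, since the set of $p\in[0,\bar H_z]$ with $H_z^{-1}(p)\le\tau$ is $[0,H_z(\tau)]$. Integrating over $z$ and summing over $i$ gives $T'_\#(\lambda|_{S'})=\alpha$.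
\end{proof}

\subsection{Proof of Theorem~\ref{thm:faces}}

We verify the hypotheses of Lemma~\ref{lem:assembly}; $\mu\ll\mathcal L^n$ is atomless. Recall $0\in\operatorname{relint}K$. Let $L=\operatorname{span}K\ne\{0\}$, and let $\delta>0$ satisfy $\overline{B_L(0,\delta)}\subset K$.

\emph{Condition} (i). Since $\gamma$ is $K$-optimal and $p_1\gamma=\mu_0\le\mu\ll\mathcal L^n$, Lemma~\ref{lem:descent} gives $\gamma=(Id\times T_0)_\#\mu_0$ with $T_0$ Borel.

\emph{Condition} (ii). In Lemma~\ref{lem:stay} we exchanged a matched point for an unmatched one, using open neighborhoods. To obtain the exchange from cyclical monotonicity, we give the unmatched mass a target of its own. Adjoin an isolated point $\partial$ to the target space and put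
\[
c(x,y)=\begin{cases}|x-y|^2,&y\in\mathbb R^n,\ y-x\in K,\\ +\infty,&y\in\mathbb R^n,\ y-x\notin K,\\ 0,&y=\partial.\end{cases}
\]
This cost is lower semicontinuous, and $\hat\gamma=\gamma+\rho\otimes\delta_\partial$ is an optimal plan of finite cost from $\mu$ to $\nu_0+(M-m)\delta_\partial$. Indeed, the part on $\mathbb R^n\times\mathbb R^n$ of a finite-cost competitor has first marginal at most $\mu$ and second marginal $\nu_0\le\nu$ and is carried by $D$, so it belongs to $G$ and has mass $m$; its quadratic cost is at least that of $\gamma$. Let $\hat\Gamma$ be a $\sigma$-compact $c$-cyclically monotone set carrying $\hat\gamma$, with $c<\infty$ on it. Put $R=\{x:(x,\partial)\in\hat\Gamma\}$, a $\sigma$-compact set that carries $\rho$, and let $N$ be the Borel $\mathcal L^n$-null set of points of $R$ that are not $L$-density points of $R$.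

We claim that if $x\in R\setminus N$ and $(x,y)\in\hat\Gamma$ with $y\in\mathbb R^n$, then $y=x$. Otherwise $w=y-x\in K\setminus\{0\}$, and $w\in L$. Let $0<\eta<\min(\delta,|w|)$. As $x$ is an $L$-density point of $R$, there is $x'=x+su\in R$ with $u\in L$, $|u-w|<\eta$ and $0<s<1$. Then $w-u\in B_L(0,\delta)\subset K$, so
\[
y-x'=(1-s)w+s(w-u)\in K,\qquad |y-x'|\le(1-s)|w|+s\eta<|w|,
\]
and $c(x',y)+c(x,\partial)<c(x,y)+c(x',\partial)$. This contradicts cyclical monotonicity for $(x,y),(x',\partial)\in\hat\Gamma$.

Since $\gamma$ is carried by the part of $\hat\Gamma$ in $\mathbb R^n\times\mathbb R^n$ and $\gamma(N\times\mathbb R^n)=\mu_0(N)=0$, we have $y=x$ for $\gamma$-a.e.\ $(x,y)$ with $x\in R$. Together with (i) this is (ii).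

\emph{Condition} (iii). As $\dim K\ge1$, there is a unit vector $e\in L$, and $[-\delta,\delta]e\subset K$. Apply Lemma~\ref{lem:lines} with $S=R$, $\lambda=\mu|_R$ and $\alpha=\mu_0|_R$.

Lemma~\ref{lem:assembly} shows that Monge holds. \qed

\section{Limits}\label{sec:limits}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
(i) When $K$ is a point there is no room to rearrange, and mixing as in Example~\ref{ex:mix} cannot be undone. Let $\mu=\mathcal L^n|_{[0,1]^n}$, and let $\nu$ have density $\frac12$ on $w+[0,1]^n$ and on $w+2e_1+[0,1]^n$. Sending half of the mass at each $x$ to $x+w$ and half to $x+w+2e_1$ gives a plan of cost $\frac12$. Let $T_\#\mu=\nu$ and $Z=\{x\in[0,1]^n:T(x)=x+w\}$. The translate by $w$ of $\mu|_Z$ is at most $\nu$, so $1_Z\le\frac12$ a.e.\ on $[0,1]^n$. Hence $\mathcal L^n(Z)=0$, and every map has cost $1$.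

(ii) Let $Q=[0,1]^{n-1}$,
\[
\mu=\mathcal H^{n-1}|_{Q\times\{0\}},\qquad \nu=\tfrac12\mathcal H^{n-1}|_{Q\times\{1\}}+\tfrac12\mathcal H^{n-1}|_{Q\times\{-1\}} .
\]
As $n\ge2$, $\mu$ is atomless. Sending half of the mass at each $x$ to $x+e_n$ and half to $x-e_n$ has cost $0$. So an optimal map has cost $0$. A map of cost $0$ pushing $\mu$ to $\nu$ satisfies $|T(x)-x|\le1$ and $T(x)\in Q\times\{\pm1\}$ a.e., so $T(x)=x\pm e_n$ a.e. With $Z=\{x:T(x)=x+e_n\}$, the part of $T_\#\mu$ on $Q\times\{1\}$ has density $1_Z(\cdot-e_n)$, which is nowhere $\frac12$. So no optimal map exists.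
\end{proof}

The measure in (ii) is carried by a hyperplane, one of the sets on which Theorem~\ref{thm:strict} asks $\mu$ to vanish.

\begin{proof}[Proof of Corollary~\ref{cor:plane}]
If $K$ is a single point, use Proposition~\ref{prop:limits}(i). Otherwise we show that $K$ has at most countably many faces of dimension at least $1$, so that Theorem~\ref{thm:faces} applies. The argument works for every compact convex set of dimension $1$ or $2$ in any $\mathbb R^n$. A face of $K$ that meets $\operatorname{relint}K$ is $K$ itself. If $\dim K=1$, the only face of dimension at least $1$ is therefore $K$. If $\dim K=2$, we may work in the plane $\operatorname{aff}K$. The faces of dimension at least $1$ are $K$ and its edges, and each edge lies in a supporting line of $K$. If the relative interiors of two edges share a point, the edges are equal, since by the definition of a face each contains the other. For an edge $I$ let $v_I$ be the outer unit normal of $K$ along $I$, and let $O_I=\{p+tv_I:p\in\operatorname{relint}I,\ t>0\}$, a nonempty open subset of the plane. The nearest-point projection onto $K$ maps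 $p+tv_I$ to $p$, hence $O_I$ into $\operatorname{relint}I$. So the sets $O_I$ are pairwise disjoint, and there are at most countably many of them.
\end{proof}

For $n\ge3$ there are convex bodies with uncountably many faces of dimension at least $1$, such as a circular cone in $\mathbb R^3$ (the convex hull of a disk and a point above its center). We do not settle whether Monge holds for them.

\begin{thebibliography}{9}

\bibitem{AP} Ambrosio and Pratelli, \emph{Existence and stability results in the $L^1$ theory of optimal transportation}, LNM 1813 (2003).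

\bibitem{BGMS} Beiglb\"ock, Goldstern, Maresch and Schachermayer, J. Funct. Anal. 256 (2009).

\bibitem{Kechris} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Rock} Rockafellar, \emph{Convex Analysis}.

\bibitem{SR} ``Some Results In The Theory Of'', \texttt{http://bavarian.mit.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak images/\allowbreak Some\%20Results\%20in\%20OT.pdf}.

\end{thebibliography}
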